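# Weak $P_{\kappa^+}$-points among the uniform ultrafilters on a singular cardinal

## 1. A limit of countably many ultrafilters on the positive integers

Split the positive integers into the infinite sets
$$B_n=\{2^n(2m+1):m\ge 0\}\qquad(n=0,1,2,\dots),$$
so $B_0$ is the set of odd numbers, $B_1=\{2,6,10,\dots\}$, and so on. Choose a nonprincipal ultrafilter $y_n$ with $B_n\in y_n$, and one more nonprincipal ultrafilter $z$ on the index set $\{0,1,2,\dots\}$. Put
$$x=\{A:\{n:A\in y_n\}\in z\}.$$
This is an ultrafilter. Indeed $\{n:A\cap A'\in y_n\}$ is the intersection of $\{n:A\in y_n\}$ and $\{n:A'\in y_n\}$, and the index sets belonging to $A$ and to its complement are complementary. Every member of $x$ lies in some $y_n$, so it is infinite, and $x$ is nonprincipal. For each $n$ we have $\{m:B_n\in y_m\}=\{n\}\notin z$, so $B_n\notin x$ and $x\ne y_n$. (For instance, the odd numbers are not in $x$, and all the sets of multiples of $2^n$ are.) But each $A\in x$ belongs to infinitely many of the $y_n$. Basic neighborhoods of $x$ are given by members of $x$, so $x$ is an accumulation point of the countable set $\{y_n:n<\omega\}$.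

The same works on any infinite cardinal $\kappa$: split $\kappa$ into $\kappa$ pieces of size $\kappa$, choose on each piece an ultrafilter all of whose members have size $\kappa$, and average along a nonprincipal ultrafilter on $\kappa$. The result is an ultrafilter, all of whose members have size $\kappa$, which is approached by $\kappa$ others of the same kind. Must every such ultrafilter be approached by $\kappa$ others?

We fix the vocabulary. Let $X$ be a set of size $\kappa$, usually $X=\kappa$.

**Definition (uniform ultrafilters).** $\beta X$ is the space of ultrafilters on $X$. An ultrafilter is uniform if all its members have size $\kappa$, and $u(X)\subseteq\beta X$ is the subspace of uniform ultrafilters. For $A\subseteq X$ let $A^*=\{y\in u(X):A\in y\}$.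

The sets $A^*$ form a base of $u(X)$; $A^*\cap B^*=(A\cap B)^*$; the complement of $A^*$ is $(X\setminus A)^*$, so $A^*$ is clopen; and $u(X)$ is Hausdorff. If $|A|<\kappa$ then $A^*=\emptyset$. If $|A|=\kappa$, then $A$ meets every set whose complement has size $<\kappa$ in a set of size $\kappa$, so $A$ together with all those sets extends to an ultrafilter, which is uniform; hence $A^*\ne\emptyset$. We shall often use that uniform ultrafilters do not notice small sets:
$$\text{if } y\in u(X),\ C\in y\ \text{and}\ |C\setminus A|<\kappa,\ \text{then } A\in y. \tag{1}$$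
Indeed $C\setminus A\notin y$, so $C\cap(X\setminus(C\setminus A))\in y$, and this set is contained in $A$.

**Definition (weak $P_\theta$-point).** Let $\theta$ be an infinite cardinal. A point $x$ of a space is a weak $P_\theta$-point if it is not an accumulation point of any subset of the space, not containing $x$, of size less than $\theta$.

So we ask for a weak $P_{\kappa^+}$-point in $u(\kappa)$: a point not approached by any $\kappa$ or fewer others. The point $x$ of the example is not even a weak $P_{\omega_1}$-point.

Finite sets never accumulate, since $u(\kappa)$ is Hausdorff. In the other direction there are two limits, found by hand.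

First, no $x\in u(\kappa)$ is a weak $P_{(2^\kappa)^+}$-point in $u(\kappa)$. Each $A\in x$ splits into two sets of size $\kappa$. One of them is not in $x$; let $y_A$ be a uniform ultrafilter containing that one. Then $A\in y_A\neq x$. Every neighborhood of $x$ contains some $A^*$ with $A\in x$, hence a point $y_A$. So $x$ is an accumulation point of $\{y_A:A\in x\}$, a set of size at most $2^\kappa$. Second, no $x\in u(\kappa)$ is a weak $P_{\kappa^+}$-point in the larger space $\beta\kappa$, because every $A\in x$ contains points of $\kappa$, so $x$ is an accumulation point of the set of the $\kappa$ principal ultrafilters. Uniformity of the points approaching $x$ will therefore have to be used.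

The paper "Limits In The Uniform Ultrafilters" proves (its Theorem 1.2) that for regular $\kappa$ there is a weak $P_{\kappa^+}$-point in $u(\kappa)$. It is also known that for every infinite $\kappa$ there is a weak $P_\kappa$-point of $\beta\kappa$ lying in $u(\kappa)$; any $\kappa^+$-good ultrafilter in $u(\kappa)$, in the sense of Keisler, is one. The paper says of singular $\kappa$: "We do not know if the theorem holds for singular $\kappa$." We prove in ZFC that it does.

## 2. Cellularity, goodness, and the two theorems

**Definition (cellularity).** The cellularity $c(F)$ of a space $F$ is the supremum of the cardinalities of families of pairwise disjoint nonempty open subsets of $F$.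

A one-point space has cellularity $1$. If $F$ has a dense subset of size $\mu$, then $c(F)\le\mu$, since disjoint nonempty open sets contain different points of the dense set.

**Definition (monotone, multiplicative, good).** A map $p:[\kappa]^{<\omega}\to\mathcal P(X)$ is monotone if $s\subseteq t$ implies $p(t)\subseteq p(s)$, and multiplicative if $p(s)\cap p(t)=p(s\cup t)$. An ultrafilter $x$ on $X$ is $\kappa^+$-good if for every monotone $p:[\kappa]^{<\omega}\to x$ there is a multiplicative $q:[\kappa]^{<\omega}\to x$ with $q(s)\subseteq p(s)$ for all $s$. It is countably incomplete if countably many of its members have empty intersection.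

For example, with $\kappa=X=\omega$, the map $p(s)=\{n:n\ge|s|\}$ is monotone but not multiplicative: $p(\{0\})\cap p(\{1\})=\{n:n\ge1\}$, while $p(\{0,1\})=\{n:n\ge2\}$. Below it lies the multiplicative map $q(\emptyset)=\omega$, $q(s)=\{n:n>\max s\}$; here $q(s)\subseteq p(s)$ because $\max s\ge|s|-1$.

**Theorem 1.** Let $\kappa$ be singular. There is a countably incomplete, $\kappa^+$-good $x\in u(\kappa)$ with the following property: whenever $F_\xi$ $(\xi<\kappa)$ are closed subsets of the space $u(\kappa)$ with $x\notin F_\xi$ and $c(F_\xi)<\kappa$ for each $\xi$, we have $x\notin\overline{\bigcup_{\xi<\kappa}F_\xi}$.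

**Corollary 2.** For every singular $\kappa$ there is an $x\in u(\kappa)$ which is a weak $P_{\kappa^+}$-point in $u(\kappa)$. With the quoted Theorem 1.2, the statement holds for every infinite $\kappa$.

**Proof of Corollary 2 from Theorem 1.** Let $Y\subseteq u(\kappa)\setminus\{x\}$ be nonempty with $|Y|\le\kappa$. Write $Y=\{y_\xi:\xi<\kappa\}$, with repetitions if needed, and take $F_\xi=\{y_\xi\}$, which is closed with cellularity $1$. Then $x\notin\overline Y$. $\square$

**Theorem 3.** Let $\kappa$ be singular.

1. Every nonempty open subset of $u(\kappa)$ contains $2^{2^\kappa}$ points $x$ as in Theorem 1.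
2. No $x\in u(\kappa)$ is a weak $P_{(2^\kappa)^+}$-point in $u(\kappa)$. So if $2^\kappa=\kappa^+$, then $\kappa^+$ cannot be improved to $\kappa^{++}$. No $x\in u(\kappa)$ is a weak $P_{\kappa^+}$-point in $\beta\kappa$.

Part 2 was proved in Section 1; if $2^\kappa=\kappa^+$, then $(2^\kappa)^+=\kappa^{++}$. Part 1 comes at the end.

## 3. Good ultrafilters against countably many points

Since goodness gives weak $P_\kappa$-points, a sensible first attempt is to push it one cardinal further. We watch it work in the smallest case. Let $\kappa$ be uncountable, let $x$ be $\kappa^+$-good, and let $Y=\{y_n:n<\omega\}$ be a set of ultrafilters different from $x$. Choose $A_n\in x$ with $A_n\notin y_m$ for all $m<n$. We want one member of $x$ that lies in no $y_n$.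

Take distinct $f_\delta\in{}^\omega2$ for $\delta<\omega_1$, and let $\Delta(\delta,\delta')$ be the least $n$ with $f_\delta(n)\ne f_{\delta'}(n)$. The map
$$p(s)=\bigcap\{A_{\Delta(\delta,\delta')}:\delta\ne\delta'\text{ in }s\cap\omega_1\}$$
(the empty intersection being $\kappa$) is monotone into $x$. Take a multiplicative $q$ below it and put $V_\delta=q(\{\delta\})\in x$ for $\delta<\omega_1$. Then
$$V_\delta\cap V_{\delta'}=q(\{\delta,\delta'\})\subseteq A_{\Delta(\delta,\delta')}\qquad(\delta\ne\delta').$$
Suppose every $V_\delta$ belonged to some $y_{c(\delta)}$. Then $c$ is constant, say with value $n$, on an uncountable $H\subseteq\omega_1$. Among $2^{n+1}+1$ elements of $H$ there are two, $\delta\ne\delta'$, for which $f_\delta$ and $f_{\delta'}$ agree on the first $n+1$ places, so $\Delta(\delta,\delta')\ge n+1$. Then $V_\delta\cap V_{\delta'}\in y_n$ gives $A_{\Delta(\delta,\delta')}\in y_n$, contrary to the choice of $A_{\Delta(\delta,\delta')}$. So some $V_\delta$ misses $Y$.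

There are three ingredients: a tree with more branches than there are points in $Y$, few nodes on each level, and sets $V_\delta\in x$, one per branch, whose pairwise intersections are controlled by the splitting level. We never found one set inside all the $A_n$; we found many sets and let the pigeonhole principle choose.

For $|Y|=\kappa$ the attempt stops at a definite place. The map $c$ now takes values in $\kappa$, so we need more than $\kappa$ sets $V_\delta$; with only $\kappa$ of them $c$ may be injective, and then no two $V_\delta$ are forced into the same $y_\xi$. But goodness speaks about maps on $[\kappa]^{<\omega}$ and hands us only $\kappa$ sets.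

## 4. $\kappa=\aleph_\omega$ and a tree of sequences

Let $\kappa=\aleph_\omega$, let $x\in u(\kappa)$ be a weak $P_\kappa$-point in $u(\kappa)$, and let $Y=\{y_\xi:\xi<\kappa\}\subseteq u(\kappa)\setminus\{x\}$. For each $n$ the set $\{y_\xi:\xi<\omega_n\}$ has size less than $\kappa$, so there is $A_n\in x$ with $A_n\notin y_\xi$ for all $\xi<\omega_n$. By König's theorem $\prod_{m<\omega}\omega_m$ has more than $\kappa$ elements; take distinct $f_\delta\in\prod_{m<\omega}\omega_m$ for $\delta<\kappa^+$. Again let $\Delta(\delta,\delta')$ be the least $n$ with $f_\delta(n)\ne f_{\delta'}(n)$. Level $n$ of the tree of initial segments has at most $|\prod_{m<n}\omega_m|\le\aleph_n$ nodes.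

Suppose for the moment that there are $V_\delta\in x$ $(\delta<\kappa^+)$ with
$$|(V_\delta\cap V_{\delta'})\setminus A_{\Delta(\delta,\delta')}|<\kappa\qquad(\delta\neq\delta'). \tag{2}$$
Then $x\notin\overline Y$. Otherwise each $V_\delta$ belongs to some $y_{c(\delta)}$, and $c:\kappa^+\to\kappa$ is constant, with value $\xi$, on a set $H$ of size $\kappa^+$. Let $\xi<\omega_n$. As level $n$ has fewer than $\kappa^+$ nodes, two elements $\delta\ne\delta'$ of $H$ satisfy $\Delta(\delta,\delta')\ge n$. Now $V_\delta\cap V_{\delta'}\in y_\xi$, so $A_{\Delta(\delta,\delta')}\in y_\xi$ by (1). But $\xi<\omega_n\le\omega_{\Delta(\delta,\delta')}$, a contradiction.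

Errors of size $<\kappa$ in (2) cost nothing because the $y_\xi$ are uniform, and they cannot be avoided. Take $A_n=\kappa\setminus\omega_n$, which lies in every uniform ultrafilter, and suppose that $V_\delta$ $(\delta<\kappa^+)$ were nonempty with $V_\delta\cap V_{\delta'}\subseteq A_{\Delta(\delta,\delta')}$ exactly. Pick $k_\delta\in V_\delta$. Some $k$ equals $k_\delta$ for $\kappa^+$ many $\delta$. Let $k<\omega_n$; two of these $\delta$'s have $\Delta\ge n$, so $k\in A_\Delta\subseteq\kappa\setminus\omega_n$, a contradiction. So $\kappa^+$ many sets can be handled only modulo sets of size $<\kappa$.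

Two tasks remain: build an $x$ that always contains sets as in (2), and do this for every singular $\kappa$. For the second, the tree of sequences is not good enough. Let $\lambda=\mathrm{cf}\,\kappa=\omega_1$, let $\kappa_i$ $(i<\omega_1)$ be infinite cardinals cofinal in $\kappa$, and use sequences in $\prod_{i<\omega_1}\kappa_i$. Level $\omega$ has at least $2^{\omega}$ nodes. If the continuum happens to be larger than $\kappa$, there are $\kappa^+$ branches with pairwise different restrictions to $\omega$; for all pairs among them $\Delta<\omega$, and a point $y_\xi$ dealt with only by $A_j$ with $j\ge\omega$ gives no contradiction. We need $\kappa^+$ branches of length $\lambda$ in a tree where "few nodes on a level" remains true in some form, in ZFC.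

## 5. Trees whose nodes are born early

The right form is this: branches are indexed by ordinals $\delta$, and each node on branch $\delta$ has a birth date below $\delta$. Pressing down then replaces the pigeonhole principle. The next theorem is the only ingredient that we take on faith.

**Theorem 4 (Shelah,** *Advances in cardinal arithmetic*, in: Finite and Infinite Combinatorics in Sets and Logic, Kluwer 1993, 355–383, §1; see also Eisworth, *Successors of singular cardinals*, Handbook of Set Theory, §3**).** If $\nu,\tau$ are infinite regular cardinals and $\nu^+<\tau$, then some stationary subset of $\{\delta<\tau:\mathrm{cf}\,\delta=\nu\}$ belongs to $I[\tau]$.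

Membership in $I[\tau]$ gives explicitly, after intersecting with a club: there are bounded sets $a_\gamma\subseteq\tau$ $(\gamma<\tau)$, a stationary $S\subseteq\{\delta<\tau:\mathrm{cf}\,\delta=\nu\}$, and for each $\delta\in S$ an unbounded $A_\delta\subseteq\delta$ of order type $\nu$, all of whose proper initial segments lie in $\{a_\gamma:\gamma<\delta\}$.

For $\nu=\omega$ this can be seen directly. List $[\tau]^{<\omega}$ as $\langle a_\gamma:\gamma<\tau\rangle$. By the usual closing-off argument, the limit $\delta<\tau$ with $\{a_\gamma:\gamma<\delta\}=[\delta]^{<\omega}$ form a club. For such $\delta$ of cofinality $\omega$ let $A_\delta$ be any cofinal subset of order type $\omega$; its proper initial segments are finite subsets of $\delta$. For uncountable $\nu$ the initial segments are infinite, and the theorem is needed.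

Fix regular $\nu^+<\tau$ and $a_\gamma,S,A_\delta$ as above. Enumerate $A_\delta$ increasingly as $\{\alpha^\delta_j:j<\nu\}$ and put
$$t_j(\delta)=\{\alpha^\delta_{j'}:j'<j\}\ (j<\nu),\qquad T=\{t_j(\delta):\delta\in S,\ j<\nu\},\qquad \mathrm{lev}(t)=\mathrm{otp}(t).$$
So $\mathrm{lev}(t_j(\delta))=j$. The initial segments of $t_j(\delta)$ are exactly the $t_{j'}(\delta)$ with $j'\le j$, and $T$ is closed under initial segments.

**Step: the splitting level.** This defines $\Delta$ in general. Let $\delta\ne\delta'$ be in $S$ and $J=\{j<\nu:t_j(\delta)=t_j(\delta')\}$. It contains $0$, since $t_0=\emptyset$. It is an initial segment of $\nu$, since $t_{j'}$ consists of the first $j'$ elements of $t_j$ for $j'\leq j$. It contains every limit $j<\nu$ with $j\subseteq J$, since then $t_j$ is the union of the earlier nodes. It is not all of $\nu$, since otherwise $A_\delta=A_{\delta'}$ and $\delta=\sup A_\delta=\sup A_{\delta'}=\delta'$. So $J$ is an ordinal below $\nu$, and it is neither $0$ nor a limit (a limit $J$ would satisfy $J\in J$). Hence $J$ has a maximum, denoted $\Delta(\delta,\delta')$, and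
$$t_j(\delta)=t_j(\delta')\iff j\le\Delta(\delta,\delta'). \tag{3}$$
For instance, if $A_\delta$ begins $3,8,20$ and $A_{\delta'}$ begins $3,8,25$, then $t_2(\delta)=t_2(\delta')=\{3,8\}$ and $t_3(\delta)\ne t_3(\delta')$, so $\Delta(\delta,\delta')=2$.

**Step: birth dates.** For $t\in T$ let
$$e_0(t)=\min\{\varepsilon:t\subseteq\varepsilon\text{ and }t=a_\gamma\text{ for some }\gamma<\varepsilon\},\qquad e(t)=\sup\{e_0(t'):t'\text{ an initial segment of }t\},$$
where $t'=t$ is allowed.

**Lemma 5.** The following hold.

* (T1) $e(t_j(\delta))<\delta$, and $e(t_j(\delta))$ is nondecreasing in $j$.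
* (T2) $|\{t\in T:e(t)\le\varepsilon\}|\le|\varepsilon|<\tau$ for $\varepsilon<\tau$.
* (T3) $\sup_{j<\nu}e(t_j(\delta))=\delta$.
* (T4) If $H\subseteq S$ is stationary and $j<\nu$, there is a stationary $H'\subseteq H$ with $\Delta(\delta,\delta')\ge j$ for all distinct $\delta,\delta'\in H'$.

**Proof.** (T1) For $j'\le j$ we have $t_{j'}(\delta)\subseteq\alpha^\delta_{j'}<\delta$, and $t_{j'}(\delta)=a_\gamma$ for some $\gamma<\delta$. So $e_0(t_{j'}(\delta))\le\max(\gamma+1,\alpha^\delta_{j'})<\delta$, as $\delta$ is a limit. The supremum defining $e(t_j(\delta))$ is over fewer than $\nu=\mathrm{cf}\,\delta$ such values, so it is below $\delta$. For larger $j$ it is taken over more initial segments.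

(T2) If $e(t)\le\varepsilon$, then $e_0(t)\le\varepsilon$, so $t\in\{a_\gamma:\gamma<\varepsilon\}$.

(T3) Since $\alpha^\delta_j\in t_{j+1}(\delta)$, we have $e_0(t_{j+1}(\delta))>\alpha_j^\delta$, and the $\alpha^\delta_j$ are cofinal in $\delta$. The other inequality is (T1).

(T4) By (T1), $\delta\mapsto e(t_j(\delta))$ is regressive on $H$, so by Fodor's lemma it is constant on a stationary subset of $H$. By (T2), $t_j(\delta)$ takes fewer than $\tau$ values there. A stationary subset of $\tau$ is not a union of fewer than $\tau$ nonstationary sets, so $t_j(\delta)$ is constant on a stationary $H'$. For distinct $\delta,\delta'\in H'$, (3) gives $j\le\Delta(\delta,\delta')$. $\square$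

## 6. Coding nodes by fewer than $\kappa$ colors

From now on $\kappa$ is singular and $\lambda=\mathrm{cf}\,\kappa$. Let $\langle\kappa_i:i<\lambda\rangle$ be a strictly increasing sequence of cardinals, cofinal in $\kappa$, with $\kappa_0\ge\lambda$, and let $\theta_i=\kappa_i^+<\kappa$. In this section, in Lemma 11 and in its use, $S,T,t_j(\delta),\Delta,e$ come from Section 5 with $\tau=\kappa^+$ and $\nu=\lambda$. This is allowed, since $\lambda^+<\kappa<\kappa^+$.

The underlying set on which we shall build $x$ has size $\kappa$ and consists of blocks $K_i$ of size $\theta_i$. A point of block $i$ can name at most $\theta_i$ different things, while $T$ may have $\kappa^+$ nodes. So in block $i$ we color nodes with $\theta_i$ colors and accept collisions. For each pair of branches the colors should, from some block on, tell the branches apart at all levels above their splitting level. The difficulty is to have one bound for all $\lambda$ levels.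

**Lemma 6.** There are $q_i:T\to\theta_i$ $(i<\lambda)$ such that for all $\delta\ne\delta'$ in $S$ there is $i^*=i^*(\delta,\delta')<\lambda$ with
$$q_i(t_j(\delta))\ne q_i(t_j(\delta'))\quad\text{for all }i\ge i^*\text{ and all }j\text{ with }\Delta(\delta,\delta')<j<\lambda.$$

**Proof.** **Step 1: an order for the recursion.** Well-order $T$ by $\prec$: first by $e(t)$, then by $\mathrm{lev}(t)$, then by a fixed well-order. Below $s$ there are only nodes $t$ with $e(t)\le e(s)$, so by (T2) proper initial segments of $\prec$ have size $\le\kappa$. If $s$ is a proper initial segment of $c$, then $e(s)\le e(c)$ and $\mathrm{lev}(s)<\mathrm{lev}(c)$, so $s\prec c$.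

**Step 2: the nodes to be avoided.** We choose $\kappa_i$ earlier nodes whose colors $q_i(c)$ must avoid. A set of size $\le\kappa$ is a union, increasing in $i<\lambda$, of sets of size $\le\kappa_i$: pull back the sets $\kappa_i$ along an injection into $\kappa$. For $s\in T$ write accordingly, as increasing unions,
$$\{t:t\prec s\}=\bigcup_{i<\lambda}P_{s,i},\qquad\{\delta\in S:\delta\le e(s)\}=\bigcup_{i<\lambda}S_{s,i},\qquad|P_{s,i}|,|S_{s,i}|\le\kappa_i .$$
The second set has size $\le\kappa$ because $e(s)<\kappa^+$. For $c\in T$ let
$$D_{c,i}=\bigcup\bigl\{P_{s,i}\cup\{t_j(\delta):\delta\in S_{s,i},\ j<\lambda\}:s\text{ an initial segment of }c\bigr\}.$$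
There are at most $\lambda\le\kappa_i$ initial segments $s$ of $c$, and each contributes at most $\kappa_i+\kappa_i\cdot\lambda=\kappa_i$ nodes. So $|D_{c,i}|\le\kappa_i$.

**Step 3: the recursion is legitimate.** We check that every element of $D_{c,i}$ is $\prec c$. For $t\in P_{s,i}$ we have $t\prec s\preceq c$. For $t_j(\delta)$ with $\delta\in S_{s,i}$, (T1) gives $e(t_j(\delta))<\delta\le e(s)\le e(c)$. So we may define, by recursion on $\prec$,
$$q_i(c)=\min\bigl(\theta_i\setminus\{q_i(t):t\in D_{c,i}\}\bigr),$$
which exists because $|D_{c,i}|\le\kappa_i<\theta_i$. By definition, $q_i(t)\ne q_i(c)$ whenever $t\in D_{c,i}$.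

**Step 4: single pairs of nodes.** If $t\prec t'$, then $t\in P_{t',i}\subseteq D_{t',i}$ for all large $i$. Hence any two distinct nodes get different colors $q_i$ for all large $i$. Applied to $t_j(\delta),t_j(\delta')$ separately for every $j$, this gives a bound depending on $j$, and $\lambda$ many such bounds may be unbounded in $\lambda$. The second part of $D_{c,i}$ deals with a whole tail of $j$'s at once.

**Step 5: one bound for all levels.** Let $\delta<\delta'$ in $S$. By (T3) for $\delta'$ there is a least $j_1$ with $e(t_{j_1}(\delta'))\ge\delta$. Put $s=t_{j_1}(\delta')$. Then $\delta\le e(s)$, so there is $i_1$ with $\delta\in S_{s,i}$ for all $i\ge i_1$. Let $j\ge j_1$ and $i\ge i_1$. As $s$ is an initial segment of $c=t_j(\delta')$, we have $t_j(\delta)\in D_{c,i}$, so $q_i(t_j(\delta))\ne q_i(t_j(\delta'))$. There remain the $j$ with $\Delta(\delta,\delta')<j<j_1$. They are fewer than $\lambda$, for each of them the two nodes are distinct by (3), and Step 4 gives a bound for each. As $\lambda$ is regular, one $i^*<\lambda$ works for all $j$. $\square$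

## 7. Independent rows on a set of size $\kappa$

The ultrafilter will be the union of an increasing chain of filters of length $2^\kappa$. To keep every step possible we hold in reserve a large supply of functions, called rows, that are independent over the current filter; each step uses up finitely many.

Let $\Gamma_i$ be the least set which contains all ordinals $<\theta_i$ and contains each of its own finite subsets as an element. It is reached in $\omega$ steps by adding all finite subsets, so $|\Gamma_i|=\theta_i$. An ordered pair $(a,b)=\{\{a\},\{a,b\}\}$ of elements of $\Gamma_i$ is in $\Gamma_i$, and so is every finite function between finite subsets of $\Gamma_i$, being a finite set of pairs. Let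
$$K_i=\{(i,w,u):w\in[\theta_i]^{<\omega},\ u:\mathcal P(w)\to\Gamma_i\},\qquad K=\bigcup_{i<\lambda}K_i .$$
There are $\theta_i$ choices of $w$, and for each of them $\theta_i$ choices of $u$, since $\mathcal P(w)$ is finite and nonempty. So $|K_i|=\theta_i$ and $|K|=\kappa$. Let $K_{<i_0}=\bigcup_{i<i_0}K_i$ and $K_{\ge i_0}=K\setminus K_{<i_0}$. As $\theta_i\le\kappa_{i_0}$ for $i<i_0$ and $\lambda\le\kappa_{i_0}$, we have $|K_{<i_0}|\le\kappa_{i_0}<\kappa$.

For $E\subseteq\kappa$ define the row $\varphi_E$ on $K$ by $\varphi_E(i,w,u)=u(E\cap w)$. For $\sigma\in\prod_{i<\lambda}\Gamma_i$ let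
$$C(E,\sigma)=\bigcup_{i<\lambda}\{k\in K_i:\varphi_E(k)=\sigma(i)\}.$$
For example, let $k=(i,\{3,5\},u)$. Then $\varphi_{\{5,6,7\}}(k)=u(\{5\})$ and $\varphi_{\{3,5\}}(k)=u(\{3,5\})$; these two values can be prescribed independently by choosing $u$. The rows of $\{5,6,7\}$ and $\{5\}$ agree at this $k$; they can be separated only at points whose $w$ contains $6$ or $7$.

Let $Fr=\{A\subseteq K:|K\setminus A|<\kappa\}$, a filter containing every $K_{\ge i_0}$.

**Definition (independent pair).** $(\mathcal F,R)$ is independent if $\mathcal F\supseteq Fr$ is a filter on $K$, $R\subseteq\mathcal P(\kappa)$, and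
$$\Bigl|A\cap\bigcap_{m=1}^nC(E_m,\sigma_m)\Bigr|=\kappa$$
for all $A\in\mathcal F$, all $n\ge0$, all distinct $E_1,\dots,E_n\in R$ and all $\sigma_m\in\prod_i\Gamma_i$. The empty intersection is $K$; so the case $n=0$ says that every member of $\mathcal F$ has size $\kappa$.

**Lemma 7 (start).** $(Fr,\mathcal P(\kappa))$ is independent.

**Proof.** Let $E_1,\dots,E_n$ be distinct. Picking a point in each symmetric difference, we get a finite $w_0\subseteq\kappa$ such that the sets $E_m\cap w_0$ are distinct. For all large $i$ we have $w_0\subseteq\theta_i$. Then for each of the $\theta_i$ many $w\in[\theta_i]^{<\omega}$ with $w\supseteq w_0$ the sets $E_m\cap w$ are distinct, so there is $u:\mathcal P(w)\to\Gamma_i$ with $u(E_m\cap w)=\sigma_m(i)$ for all $m$. So $K_i\cap\bigcap_mC(E_m,\sigma_m)$ has size $\theta_i$ for all large $i$. If $A\in Fr$, then $\theta_i>|K\setminus A|$ for large $i$, so $A$ meets this set in $\theta_i$ points. As $\sup_i\theta_i=\kappa$, the intersection has size $\kappa$. $\square$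

**Lemma 8 (unions of chains).** Let $\eta>0$. If $(\mathcal F_\alpha,R_\alpha)$ $(\alpha<\eta)$ are independent, the $\mathcal F_\alpha$ increasing and the $R_\alpha$ decreasing, then $(\bigcup_\alpha\mathcal F_\alpha,\bigcap_\alpha R_\alpha)$ is independent.

**Proof.** Any $A\in\bigcup_\alpha\mathcal F_\alpha$ lies in some $\mathcal F_\alpha$, and rows from $\bigcap_\alpha R_\alpha$ lie in that $R_\alpha$. $\square$

**Lemma 9 (deciding a set).** If $(\mathcal F,R)$ is independent and $Z\subseteq K$, there is an independent $(\mathcal F',R')$ with $\mathcal F'\supseteq\mathcal F$, $R'\subseteq R$, $R\setminus R'$ finite, and $Z\in\mathcal F'$ or $K\setminus Z\in\mathcal F'$.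

**Proof.** If the filter generated by $\mathcal F\cup\{Z\}$ is independent with $R$, use it. Otherwise, since every member of it contains some $A\cap Z$ with $A\in\mathcal F$, there are $A\in\mathcal F$ and $B=\bigcap_{m\le n}C(E_m,\sigma_m)$ with distinct $E_m\in R$ such that $|A\cap Z\cap B|<\kappa$. Let $\mathcal F'$ be generated by $\mathcal F\cup\{B\}$ and let $R'=R\setminus\{E_1,\dots,E_n\}$. Independence of $(\mathcal F',R')$ asks about sets $A'\cap B\cap\bigcap_lC(E'_l,\sigma'_l)$ with $A'\in\mathcal F$ and distinct $E'_l\in R'$. The rows $E'_l$ are different from $E_1,\dots,E_n$, so this is an instance of the independence of $(\mathcal F,R)$. Finally let $N=K\setminus(A\cap Z\cap B)\in Fr\subseteq\mathcal F$. A point of $A\cap B\cap N$ is not in $Z$, so $A\cap B\cap N\subseteq K\setminus Z$ and $K\setminus Z\in\mathcal F'$. $\square$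

## 8. Spending a row on goodness

To obtain a multiplicative $q$ below a monotone $p$, we let the row $\varphi_E$ announce a finite set and put into $q(s)$ the points $k$ whose announced set contains $s$ and which lie in $p$ of the announced set.

**Lemma 10 (goodness step).** Let $(\mathcal F,R)$ be independent, $E\in R$, and $p:[\kappa]^{<\omega}\to\mathcal F$ monotone. Put
$$q(s)=\{k\in K:\varphi_E(k)\in[\kappa]^{<\omega},\ s\subseteq\varphi_E(k),\ k\in p(\varphi_E(k))\}.$$
Then $q$ is multiplicative, $q(s)\subseteq p(s)$, each $k$ lies in only finitely many $q(\{\alpha\})$, and $(\mathcal F',R\setminus\{E\})$ is independent, where $\mathcal F'$ is generated by $\mathcal F\cup\{q(s):s\in[\kappa]^{<\omega}\}$.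

**Proof.** **Step 1: the properties of $q$.** $s\subseteq\varphi_E(k)$ and $t\subseteq\varphi_E(k)$ together mean $s\cup t\subseteq\varphi_E(k)$, so $q(s)\cap q(t)=q(s\cup t)$. If $k\in q(s)$, then $k\in p(\varphi_E(k))\subseteq p(s)$ by monotonicity. If $k\in q(\{\alpha\})$, then $\alpha$ belongs to the finite set $\varphi_E(k)$.

**Step 2: independence.** By multiplicativity, every element of $\mathcal F'$ contains some $A\cap q(s)$ with $A\in\mathcal F$. Pick $i_0$ with $s\subseteq\theta_{i_0}$. Let $\sigma(i)=s\in\Gamma_i$ for $i\ge i_0$ and $\sigma(i)=0$ otherwise. If $k\in p(s)\cap K_{\ge i_0}\cap C(E,\sigma)$, then $\varphi_E(k)=s$ and $k\in p(s)$, so $k\in q(s)$. Therefore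
$$A\cap p(s)\cap K_{\ge i_0}\cap C(E,\sigma)\subseteq A\cap q(s),\qquad A\cap p(s)\cap K_{\ge i_0}\in\mathcal F .$$
For distinct $E_1,\dots,E_n\in R\setminus\{E\}$, independence of $(\mathcal F,R)$ applied to the distinct rows $E,E_1,\dots,E_n$ shows that $A\cap q(s)\cap\bigcap_mC(E_m,\sigma_m)$ has size $\kappa$. $\square$

By the finiteness clause this mechanism cannot serve $\kappa^+$ indices: if $q(\{\alpha\})\ne\emptyset$ for $\kappa^+$ many $\alpha$, then one of the $\kappa$ points $k$ would lie in $\kappa^+$ many of these sets. For $\kappa^+$ branches the announcements have to be ambiguous.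

## 9. Spending a row on $\kappa^+$ branches

We first return to $\kappa=\aleph_\omega$ and the sequences $f_\delta$ of Section 4, with $\kappa_i=\omega_i$ and $\theta_i=\omega_{i+1}$. Level $i$ has at most $\aleph_i$ nodes, so there is an injection $g_i:\prod_{m<i}\omega_m\to\theta_i$. Let $A_m\in\mathcal F$ $(m<\omega)$ and $E\in R$. Call $m$ a splitting level of a finite set $P$ of nodes of level $i$ if two members of $P$ differ first at $m$. Let $V_\delta$ consist of all $k\in K_i$, $i<\omega$, such that $\varphi_E(k)=\{g_i(t):t\in P\}$ for a finite set $P$ of nodes of level $i$, with $f_\delta{\restriction}i\in P$ and $k\in A_m$ for every splitting level $m$ of $P$. As $g_i$ is injective, $k$ determines $P$. If $k\in V_\delta\cap V_{\delta'}\cap K_i$ and $i>\Delta(\delta,\delta')$, then $f_\delta{\restriction}i$ and $f_{\delta'}{\restriction}i$ are members of $P$ that differ first at $\Delta(\delta,\delta')$, so $k\in A_{\Delta(\delta,\delta')}$. All other points of $V_\delta\cap V_{\delta'}$ lie in finitely many blocks, so (2) holds. For a finite nonempty $a\subseteq\kappa^+$ let $r=\{\Delta(\delta,\delta'):\delta\ne\delta'\text{ in }a\}$.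 For $i>\max r$ the splitting levels of $P_i=\{f_\delta{\restriction}i:\delta\in a\}$ are exactly the elements of $r$; so prescribing $\varphi_E(k)=\{g_i(t):t\in P_i\}$ for points $k\in\bigcap_{m\in r}A_m$ of late blocks puts them into $\bigcap_{\delta\in a}V_\delta$, and independence survives as in Lemma 10.

In general the tree of Section 5 comes without a bound below $\kappa$ for its levels, so there is no injection $g_i$ to use; we only have the colors $q_i$ of Lemma 6. A point $k$ of block $i$ sees colors, not nodes, and cannot know whether $i\ge i^*(\delta,\delta')$. So $k$ announces, besides colors, a finite list $r$ of levels at which it claims that splitting takes place, and the colors at the levels $j$ and $j+1$ for $j\in r$ and at level $i$. The announced colors must be consistent with the claim; that will be enough.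

For $i<\lambda$ and $r\in[i]^{<\omega}$ let
$$D_i(r)=r\cup\{j+1:j\in r\}\cup\{i\}\subseteq i+1,\qquad\pi^i_{\delta,r}:D_i(r)\to\theta_i,\quad\pi^i_{\delta,r}(m)=q_i(t_m(\delta)).$$

**Definition (proper).** A finite set $P$ of functions $D_i(r)\to\theta_i$ is proper if for all distinct $\pi,\pi'\in P$ the least $m\in D_i(r)$ with $\pi(m)\ne\pi'(m)$ is of the form $m=j+1$ with $j\in r$.

For example, if $r=\{2,5\}$ and $i=9$, then $D_i(r)=\{2,3,5,6,9\}$, and two members of a proper $P$ must differ first at $3$ or at $6$; a first difference at $2$, $5$ or $9$ is forbidden.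

**Lemma 11 (tree step).** Let $(\mathcal F,R)$ be independent, $E\in R$, and $A_j\in\mathcal F$ $(j<\lambda)$. There are $V_\delta\subseteq K$ $(\delta\in S)$ such that
$$|(V_\delta\cap V_{\delta'})\setminus A_{\Delta(\delta,\delta')}|<\kappa\qquad(\delta\ne\delta'\text{ in }S), \tag{4}$$
and $(\mathcal F',R\setminus\{E\})$ is independent, where $\mathcal F'$ is generated by $\mathcal F\cup\{V_\delta:\delta\in S\}$.

**Proof.** **Step 1: the sets.** Let $V_\delta$ be the set of all $k$ such that, with $i$ the index for which $k\in K_i$:

* $\varphi_E(k)=(r,P)$ for some $r\in[i]^{<\omega}$ and some proper finite set $P$ of functions $D_i(r)\to\theta_i$;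
* $\pi^i_{\delta,r}\in P$;
* $k\in\bigcap_{j\in r}A_j$ (which is $K$ if $r=\emptyset$).

Since $\lambda\le\kappa_i<\theta_i$, all such pairs $(r,P)$ are elements of $\Gamma_i$: $r$ is a finite set of ordinals below $\theta_i$, and $P$ is a finite set of finite functions between finite sets of such ordinals.

**Step 2: the intersections are controlled.** This proves (4). Let $\delta\ne\delta'$, $\Delta=\Delta(\delta,\delta')$, and let $k\in V_\delta\cap V_{\delta'}\cap K_i$ with $i\ge i^*(\delta,\delta')$ and $i>\Delta$. Let $(r,P)=\varphi_E(k)$; both $\pi^i_{\delta,r}$ and $\pi^i_{\delta',r}$ are in $P$. By (3) they agree at those $m\in D_i(r)$ with $m\le\Delta$, and by Lemma 6 they differ at those with $m>\Delta$. In particular they differ at $i\in D_i(r)$. So they are distinct members of $P$, and their least difference is $m=\min(D_i(r)\setminus(\Delta+1))$. As $P$ is proper, $m=j+1$ with $j\in r\subseteq D_i(r)$. Since $j<m$, minimality of $m$ gives $j\le\Delta$; and $j+1=m>\Delta$ gives $j\ge\Delta$. So $\Delta=j\in r$, hence $k\in A_\Delta$. The remaining points of $V_\delta\cap V_{\delta'}$ lie in $K_{<i_0}$ with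 $i_0=\max(i^*(\delta,\delta'),\Delta+1)$, a set of size $<\kappa$.

**Step 3: independence.** We show that finitely many $V_\delta$ can be met at once by prescribing the row $E$. Every element of $\mathcal F'$ contains $A\cap\bigcap_{\delta\in a}V_\delta$ for some $A\in\mathcal F$ and some finite nonempty $a\subseteq S$. Put $r=\{\Delta(\delta,\delta'):\delta\ne\delta'\text{ in }a\}$, a finite subset of $\lambda$. Let $i_0<\lambda$ exceed all elements of $r$ and all $i^*(\delta,\delta')$ for $\delta\ne\delta'$ in $a$. For $i\ge i_0$ let $P_i=\{\pi^i_{\delta,r}:\delta\in a\}$.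

This $P_i$ is proper. Distinct members come from some $\delta\ne\delta'$ in $a$. With $\Delta=\Delta(\delta,\delta')$, the two functions agree at all $m\le\Delta$ in $D_i(r)$ and, as $i\ge i^*(\delta,\delta')$, differ at all $m>\Delta$ in $D_i(r)$. Since $\Delta\in r$, we have $\Delta+1\in D_i(r)$, so the least difference is $\Delta+1$, which has the required form.

Let $\sigma(i)=(r,P_i)\in\Gamma_i$ for $i\ge i_0$ and $\sigma(i)=0$ otherwise. A point $k\in\bigcap_{j\in r}A_j\cap K_{\ge i_0}\cap C(E,\sigma)$, say $k\in K_i$, has $\varphi_E(k)=(r,P_i)$ with $P_i$ proper and $\pi^i_{\delta,r}\in P_i$ for all $\delta\in a$. So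
$$A\cap\bigcap_{j\in r}A_j\cap K_{\ge i_0}\cap C(E,\sigma)\subseteq A\cap\bigcap_{\delta\in a}V_\delta,\qquad A\cap\bigcap_{j\in r}A_j\cap K_{\ge i_0}\in\mathcal F .$$
For distinct $E_1,\dots,E_n\in R\setminus\{E\}$, independence of $(\mathcal F,R)$ applied to $E,E_1,\dots,E_n$ shows that $A\cap\bigcap_{\delta\in a}V_\delta\cap\bigcap_mC(E_m,\sigma_m)$ has size $\kappa$. $\square$

## 10. The recursion of length $2^\kappa$

**Proposition 12.** Let $(\mathcal F_0,R_0)$ be independent with $|R_0|=2^\kappa$. There is a uniform ultrafilter $x\supseteq\mathcal F_0$ on $K$ such that: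

* (G) $x$ is $\kappa^+$-good and countably incomplete.
* (B) For all $A_j\in x$ $(j<\lambda)$ there are $V_\delta\in x$ $(\delta\in S)$ with $|(V_\delta\cap V_{\delta'})\setminus A_{\Delta(\delta,\delta')}|<\kappa$ for all $\delta\ne\delta'$ in $S$.

**Proof.** **Step 1: bookkeeping.** There are $2^\kappa$ tasks: subsets $Z\subseteq K$, functions $p:[\kappa]^{<\omega}\to\mathcal P(K)$ (there are $(2^\kappa)^\kappa=2^\kappa$ of these), and sequences $\langle A_j:j<\lambda\rangle$ of subsets of $K$. As $2^\kappa\cdot2^\kappa=2^\kappa$, we can list them as $\langle\mathrm{task}_\alpha:\alpha<2^\kappa\rangle$ with each task occurring $2^\kappa$ times, hence cofinally often.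

**Step 2: the chain.** Starting from $(\mathcal F_0,R_0)$, build independent $(\mathcal F_\alpha,R_\alpha)$ for $\alpha\le2^\kappa$, the $\mathcal F_\alpha$ increasing and the $R_\alpha$ decreasing, using Lemma 8 at limits. At stage $\alpha<2^\kappa$, according to $\mathrm{task}_\alpha$, apply Lemma 9 to $Z$; or Lemma 10 to $p$, if $p$ is monotone with range in $\mathcal F_\alpha$; or Lemma 11, if all $A_j\in\mathcal F_\alpha$. Otherwise do nothing. Each stage removes only finitely many rows, so $|R_0\setminus R_\alpha|\le|\alpha|+\omega<2^\kappa$ for $\alpha<2^\kappa$, and a row $E\in R_\alpha$ is always available. Let $x=\mathcal F_{2^\kappa}=\bigcup_{\alpha<2^\kappa}\mathcal F_\alpha$. All its members have size $\kappa$ (the case $n=0$ of independence), and by Lemma 9 it decides every $Z\subseteq K$. So $x$ is a uniform ultrafilter.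

**Step 3: nothing is missed.** By König's theorem $\mathrm{cf}(2^\kappa)>\kappa$, so any family of at most $\kappa$ members of $x$ lies in some $\mathcal F_\alpha$, and any given task occurs at some stage after that. Hence for a monotone $p:[\kappa]^{<\omega}\to x$, Lemma 10 was applied to $p$ at some stage, and it put into $x$ the values of a multiplicative $q$ below $p$. So $x$ is $\kappa^+$-good. For $p$ constantly $K$, each $k$ lies in only finitely many of the sets $q(\{n\})\in x$ $(n<\omega)$, so $\bigcap_nq(\{n\})=\emptyset$ and $x$ is countably incomplete. For $A_j\in x$ $(j<\lambda)$, Lemma 11 was applied to this sequence at some stage, which gives (B). $\square$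

By Lemma 7 we may take $(\mathcal F_0,R_0)=(Fr,\mathcal P(\kappa))$. Fix an $x$ from Proposition 12 for this pair, and identify $K$ with $\kappa$ when convenient. "Closed" means closed in $u(K)$.

## 11. Fewer than $\kappa$ closed sets of bounded cellularity

To use (B) we need sets $A_j\in x$ that handle more and more of the $F_\xi$. They come from goodness, by the argument of Section 3 with the binary tree replaced by trees from Section 5 for smaller $\tau$.

**Lemma 13.** Let $\rho,\mu<\kappa$ be cardinals with $\rho$ infinite, and let $F_\xi$ $(\xi<\mu)$ be closed sets with $x\notin F_\xi$ and $c(F_\xi)\le\rho$. Then there is $A\in x$ with $A^*\cap F_\xi=\emptyset$ for all $\xi<\mu$.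

**Proof.** By induction on $\mu$, for fixed $\rho$. If $\mu$ is finite, then $\bigcup_{\xi<\mu}F_\xi$ is closed and does not contain $x$, so some basic neighborhood $A^*$ of $x$ misses it.

**Step 1: a tree below $\kappa$.** Let $\mu$ be infinite, $\nu=\mathrm{cf}\,\mu$, and let $\langle\mu_j:j<\nu\rangle$ be an increasing sequence of ordinals below $\mu$, cofinal in $\mu$. By the induction hypothesis for the cardinal $|\mu_j|<\mu$, choose $A_j\in x$ with $A_j^*\cap F_\xi=\emptyset$ for all $\xi<\mu_j$. Let $\tau=(\rho+\mu)^{++}$. As $\kappa$ is a limit cardinal, $\tau<\kappa$; and $\nu^+\le(\rho+\mu)^+<\tau$. So Section 5 applies to this pair $(\tau,\nu)$. Take $S\subseteq\tau$ and $\Delta$ from there; they are used only in this proof.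

**Step 2: many sets from goodness.** Since $\tau\subseteq\kappa$, we may put
$$p(s)=\bigcap\{A_{\Delta(\delta,\delta')}:\delta\ne\delta'\text{ in }s\cap S\}\qquad(s\in[\kappa]^{<\omega}),$$
the empty intersection being $K$. This is a monotone map into $x$. Take a multiplicative $q:[\kappa]^{<\omega}\to x$ below $p$ by (G), and let $V_\delta=q(\{\delta\})\in x$ for $\delta\in S$. For $\delta\neq\delta'$ in $S$ we get $V_\delta\cap V_{\delta'}=q(\{\delta,\delta'\})\subseteq p(\{\delta,\delta'\})=A_{\Delta(\delta,\delta')}$.

**Step 3: one of them works.** If some $V_\delta^*$ misses $\bigcup_{\xi<\mu}F_\xi$, put $A=V_\delta$. Otherwise choose $c:S\to\mu$ with $V^*_\delta\cap F_{c(\delta)}\ne\emptyset$ for all $\delta\in S$. As $\mu<\tau$, some $H=c^{-1}(\{\xi\})$ is stationary. Fix $j$ with $\xi<\mu_j$ and take $H'\subseteq H$ from (T4). For $\delta\ne\delta'$ in $H'$ we have $\Delta(\delta,\delta')\ge j$, hence $\xi<\mu_{\Delta(\delta,\delta')}$, so $V_\delta^*\cap V_{\delta'}^*\subseteq A^*_{\Delta(\delta,\delta')}$ misses $F_\xi$. Thus the sets $V_\delta^*\cap F_\xi$ $(\delta\in H')$ are $|H'|=\tau>\rho$ pairwise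 disjoint nonempty open subsets of $F_\xi$, contradicting $c(F_\xi)\le\rho$. $\square$

## 12. $\kappa$ closed sets

**Proof of Theorem 1.** By Proposition 12, $x$ is uniform, countably incomplete and $\kappa^+$-good. Let $F_\xi$ $(\xi<\kappa)$ be closed with $x\notin F_\xi$ and $c(F_\xi)<\kappa$.

**Step 1: sort the closed sets into $\lambda$ groups.** This prepares the input for (B). For $j<\lambda$ let
$$\Xi_j=\{\xi<\kappa_j:c(F_\xi)\le\kappa_j\}.$$
These sets increase with $j$. Their union is $\kappa$, since $\xi$ and $c(F_\xi)$ are below $\kappa$. By Lemma 13 with $\rho=\kappa_j$ and $\mu=|\Xi_j|\le\kappa_j$, choose $A_j\in x$ with $A_j^*\cap F_\xi=\emptyset$ for all $\xi\in\Xi_j$.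

**Step 2: $\kappa^+$ sets, $\kappa$ values.** Take $V_\delta\in x$ $(\delta\in S\subseteq\kappa^+)$ from (B) for these $A_j$. Suppose $x\in\overline{\bigcup_\xi F_\xi}$. Each $V_\delta^*$ is a neighborhood of $x$, so there is $c(\delta)<\kappa$ with $V_\delta^*\cap F_{c(\delta)}\ne\emptyset$. Since $S$ is stationary in $\kappa^+$ and $c$ takes at most $\kappa$ values, some $H=c^{-1}(\{\xi\})$ is stationary.

**Step 3: the contradiction.** Fix $j$ with $\xi\in\Xi_j$ and take $H'\subseteq H$ from (T4). For $\delta\ne\delta'$ in $H'$ we have $\Delta(\delta,\delta')\ge j$, so $\xi\in\Xi_{\Delta(\delta,\delta')}$. If $y\in V_\delta^*\cap V_{\delta'}^*$, then $V_\delta\cap V_{\delta'}\in y$, and since $y$ is uniform, (B) and (1) give $A_{\Delta(\delta,\delta')}\in y$. So $V_\delta^*\cap V_{\delta'}^*\subseteq A^*_{\Delta(\delta,\delta')}$, which misses $F_\xi$. Hence the sets $V_\delta^*\cap F_\xi$ $(\delta\in H')$ are $\kappa^+$ pairwise disjoint nonempty open subsets of $F_\xi$, contradicting $c(F_\xi)<\kappa$. $\blacksquare$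

For points, $F_\xi=\{y_\xi\}$, the contradiction is the one of Section 4: two of the $V_\delta$ lie in the same $y_\xi$, hence $A_{\Delta(\delta,\delta')}\in y_\xi$, although $A_{\Delta(\delta,\delta')}$ was chosen outside $y_\xi$.

## 13. $2^{2^\kappa}$ points in every open set

**Proof of Theorem 3, part 1.** **Step 1: many points in $u(\kappa)$.** We spend half of the rows in advance to make the points different. Choose $R''\subseteq\mathcal P(\kappa)$ such that $R''$ and $\mathcal P(\kappa)\setminus R''$ both have size $2^\kappa$. For $\varepsilon\in\{0,1\}$ let $\sigma_\varepsilon$ be constantly $\varepsilon$. For $s:R''\to\{0,1\}$ let $\mathcal F^s$ be generated by $Fr$ and the sets $C(E,\sigma_{s(E)})$ for $E\in R''$. Every member of $\mathcal F^s$ contains $A\cap\bigcap_{m\le n}C(E_m,\sigma_{s(E_m)})$ for some $A\in Fr$ and distinct $E_m\in R''$. Rows from $\mathcal P(\kappa)\setminus R''$ are different from these $E_m$, so $(\mathcal F^s,\mathcal P(\kappa)\setminus R'')$ is independent by Lemma 7. Proposition 12 gives a uniform ultrafilter $x_s\supseteq\mathcal F^s$ with (G) and (B), and Sections 11 and 12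 use nothing else about $x$. So $x_s$ is as in Theorem 1. If $s(E)\ne s'(E)$, then $x_s$ and $x_{s'}$ contain the disjoint sets $C(E,\sigma_0)$ and $C(E,\sigma_1)$, one each; so $x_s\ne x_{s'}$. This yields $2^{2^\kappa}$ points.

**Step 2: transfer to a basic open set.** A nonempty open subset of $u(\kappa)$ contains some nonempty $A^*$, and then $|A|=\kappa$. The map $y\mapsto y\cap\mathcal P(A)$ is a bijection of $A^*$ onto $u(A)$ with inverse $z\mapsto\{B\subseteq\kappa:B\cap A\in z\}$. It carries $A^*\cap B^*=(A\cap B)^*$ to the basic open set of $u(A)$ given by $A\cap B$, so it is a homeomorphism; and $u(A)\cong u(\kappa)$. Let $x\in A^*$ be any point whose trace $x\cap\mathcal P(A)$ is as in Theorem 1 for $u(A)$. By Step 1 there are $2^{2^\kappa}$ such $x$. We check that $x$ is as in Theorem 1 for $u(\kappa)$.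

**Step 3: closed sets.** Let $F_\xi$ $(\xi<\kappa)$ be closed in $u(\kappa)$ with $x\notin F_\xi$ and $c(F_\xi)<\kappa$. Then $F_\xi\cap A^*$ is closed in $A^*$. It is open in $F_\xi$, so its nonempty open subsets are open in $F_\xi$, and $c(F_\xi\cap A^*)\le c(F_\xi)<\kappa$. By the choice of the trace, $x$ has a neighborhood inside $A^*$ that misses all the sets $F_\xi\cap A^*$. It is a neighborhood in $u(\kappa)$, because $A^*$ is open, and it misses all $F_\xi$.

**Step 4: goodness and countable incompleteness.** Given a monotone $p:[\kappa]^{<\omega}\to x$, the map $s\mapsto p(s)\cap A$ is monotone into the trace. A multiplicative $q$ below it with values in the trace has its values in $x$, since the trace is a subset of $x$, and $q(s)\subseteq p(s)$. A countable subfamily of the trace with empty intersection is also a subfamily of $x$. So $x$ is $\kappa^+$-good and countably incomplete. $\blacksquare$
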